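\title{A $C^2$ diffeomorphism of the two-torus conjugate to a product of Denjoy diffeomorphisms}

\begin{abstract}
A Denjoy diffeomorphism of the circle has no periodic point and is not conjugate to a rotation; by Denjoy's theorem it cannot be of class $C^2$. We show that a product of two Denjoy diffeomorphisms with rationally independent rotation numbers can nevertheless be topologically conjugate to a $C^2$ diffeomorphism of the two-torus. The diffeomorphism is of class $C^{2+\gamma_0}$ for a universal $\gamma_0>0$ and can be taken arbitrarily close to any given translation. It is a limit of smooth maps, each of which adds a finer scale of wandering intervals. On the circle such a step costs a $C^2$ perturbation of size comparable to $1$. On the torus we first conjugate by a $C^0$-small diffeomorphism that squeezes small boxes into thin tubes of relative length about $N$, and the cost drops to $O(1/N)$.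
\end{abstract}

\section{Introduction}

Let $\mathbb T=\mathbb R/\mathbb Z$ and $R_a(x)=x+a$. A \emph{Denjoy diffeomorphism} is a $C^1$ diffeomorphism $f$ of $\mathbb T$ that has no periodic point and is not topologically conjugate to a rotation. We recall the standard picture. The map $f$ preserves orientation and has an irrational rotation number $\alpha=\lim_{n}(\tilde f^{\,n}(x)-x)/n \bmod 1$, where $\tilde f$ is a lift to $\mathbb R$. It is monotonically semiconjugate to $R_\alpha$: there is a continuous nondecreasing map $\pi$ of degree one with $\pi\circ f=R_\alpha\circ\pi$. The map $\pi$ collapses some intervals to points. Such an interval is \emph{wandering}, that is, its iterates are pairwise disjoint, and the complement of the union of the (open) wandering intervals is a Cantor set, the unique minimal set of $f$. Denjoy diffeomorphisms exist in class $C^1$, and Denjoy's theorem says that none is of class $C^2$.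

Let $f,g$ be Denjoy diffeomorphisms whose rotation numbers $\alpha,\beta$ are \emph{rationally independent}, meaning that $1,\alpha,\beta$ are linearly independent over $\mathbb Q$. The product $f\times g$ is a diffeomorphism of $\mathbb T^2=\mathbb R^2/\mathbb Z^2$. It is semiconjugate to the minimal translation $(x,y)\mapsto(x+\alpha,y+\beta)$, and it has a Cantor minimal set, the product of the minimal sets of the factors. The following question is posed in \cite{CI}.

\medskip
\noindent\textbf{Question.} \emph{Do there exist Denjoy diffeomorphisms $f,g$ with rationally independent rotation numbers and a $C^2$ diffeomorphism $G$ of $\mathbb T^2$ that is topologically conjugate to $f\times g$?}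
\medskip

There is a reason to guess that the answer is no. The product itself is never $C^2$, and a conjugacy that treats the product structure gently does not help. Indeed, let $G=\Psi(f\times g)\Psi^{-1}$ be a $C^2$ diffeomorphism, and suppose that the curves $\Psi(\{x\}\times\mathbb T)$ are the fibers of a $C^2$ submersion $\mathsf p:\mathbb T^2\to\mathbb T$. Then $G$ induces a homeomorphism $\hat f$ of $\mathbb T$ with $\mathsf p\circ G=\hat f\circ\mathsf p$. Local $C^2$ sections of $\mathsf p$ show that $\hat f$ and $\hat f^{-1}$ are $C^2$, and $\hat f$ is conjugate to $f$, against Denjoy's theorem.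

There is also a reason for doubt. The role of $C^2$ on the circle is to bound distortion: for $x,y$ in an interval $I$,
\[
\bigl|\log (f^n)'(x)-\log(f^n)'(y)\bigr|\le \sup|f''/f'|\cdot\sum_{j<n}|f^j(I)|,
\]
and the sum is at most $1$ when $I$ is wandering. On the torus, disjoint sets have bounded total area, but disjoint arcs need not have bounded total length. This freedom turns out to be enough.

\begin{theorem}\label{thm:main}
There is a universal constant $\gamma_0>0$ such that every $C^{2+\gamma_0}$-neighborhood of every translation of $\mathbb T^2$ contains a $C^{2+\gamma_0}$ diffeomorphism $G$ that is topologically conjugate to $f\times g$, where $f,g$ are Denjoy diffeomorphisms whose rotation numbers $\alpha,\beta$ are rationally independent. Moreover $f,g\in C^{1+\gamma}$ for all $\gamma<1$. In particular, the answer to the Question is yes.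
\end{theorem}

We make no claim about the optimal value of $\gamma_0$, nor about which pairs $(\alpha,\beta)$ can be realized. The rotation numbers that we obtain are special: they satisfy $0<\alpha-p_n/q_n\le 2/(q_nq_{n+1})$, where $q_{n+1}$ is taken very large at every step, and likewise for $\beta$.

Section~\ref{sec:idea} introduces the approximating maps and shows by hand why one step of the approximation is expensive in dimension one and cheap in dimension two. Section~\ref{sec:induction} states the inductive step (Proposition~\ref{prop:step}) and derives the theorem from it. Section~\ref{sec:tube} builds the map that squeezes a square into a long tube, Section~\ref{sec:construction} carries out the step, and Section~\ref{sec:estimates} proves the estimates.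

\section{The cost of a new scale}\label{sec:idea}

\subsection{Model maps on the circle}

We identify a vector field $\xi$ on $\mathbb T$ with a function and write $\exp(\xi)$ for its time-one map. Fix a $1$-periodic $C^\infty$ function $v:\mathbb R\to[0,1]$ with
\[
v=0 \text{ on } [-\tfrac14,\tfrac14]+\mathbb Z,\qquad v>0\text{ on }(\tfrac14,\tfrac34)+\mathbb Z,\qquad v=1\text{ on }[\tfrac38,\tfrac58]+\mathbb Z .
\]
Let $\varphi_v^\tau$ be its flow and $\Phi(\tau,t)=\varphi_v^\tau(t)-t$. The function $\Phi$ is smooth and $1$-periodic in $t$, and $\Phi(\cdot,t)\equiv0$ when $v(t)=0$. All its partial derivatives are bounded on $[0,1]\times\mathbb R$, and since $\Phi(0,\cdot)=0$,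
\begin{equation}\label{eq:Phi}
|\partial_t^j\Phi(\tau,t)|\le C\tau\qquad(0\le\tau\le1,\ 0\le j\le3).
\end{equation}
For an integer $q\ge1$ put
\[
\xi_q(x)=q^{-2}v(qx),\qquad \varphi_q^\tau(x)=x+q^{-1}\Phi(\tau,qx).
\]
Thus $\varphi_q^\tau$ is the flow of $q\xi_q$, it commutes with $R_{1/q}$, and $\exp(c\xi_q)=\varphi_q^{c/q}$.

The \emph{model map} with parameters $p,q,c$, where $\gcd(p,q)=1$ and $0<c\le1$, is $R_{p/q}\exp(c\xi_q)$. Its $q$-th iterate is $\varphi_q^c$. The set $\{\xi_q=0\}$ consists of $q$ intervals of length $1/(2q)$, the \emph{gates}; there the model map is the rotation $R_{p/q}$. Between two gates the $q$-th iterate pushes points to the right. The interval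
\[
J=\tfrac1q\bigl(k+[\tfrac12-\tfrac c{16},\tfrac12+\tfrac c{16}]\bigr),\qquad k\in\mathbb Z,
\]
lies where $v(qx)=1$, so the flow $\varphi_q^\tau$ crosses it in time $c/8<c$. Hence $J$ is wandering for the model map.

The maps $f$ and $g$ will be limits of smooth conjugates of model maps with $q\to\infty$, and one fixed interval will be wandering for all of them. One step has two moves. First we \emph{open the gates}: we replace $c\xi_q$ by $c\xi_q+\delta$ with a tiny $\delta>0$, chosen so that the map becomes smoothly conjugate to a rotation $R_{p_+/Q}$ with $Q$ much larger than $q$. This is a $C^\infty$-small change. Then we \emph{create the new scale}: in the linearizing coordinate we replace $R_{p_+/Q}$ by a conjugate of $R_{p_+/Q}\exp(c_+\xi_Q)$. In that coordinate the old interval $J$ has length asymptotic to $1/(8Q)$ (see \eqref{eq:Jlength}), and it must fit into the new interval $J_+$, of length $c_+/(8Q)$. So we need $c_+=1$, and $\xi_Q''=v''(Q\,\cdot)$ is not small. The whole difficulty is here.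

\subsection{Conjugating a small perturbation}

Before creating the new scale we may conjugate by a diffeomorphism $h$ that commutes with the current dynamics. The next lemma isolates the one term of the second derivative that matters when the perturbation is small in $C^1$ but not in $C^2$. For maps of tori, derivatives are derivatives of lifts, measured in the operator norm.

\begin{lemma}\label{lem:conj}
Let $n\in\{1,2\}$, let $h$ be a smooth diffeomorphism of $\mathbb T^n$ and $u=h^{-1}$, and suppose that $|D^jh|,|D^ju|\le\Lambda$ for $1\le j\le3$, with $\Lambda\ge1$. Let $\Delta:\mathbb T^n\to\mathbb R^n$ be smooth with $|\Delta|,|D\Delta|\le\eta\le1$, and put $M_j=\sup|D^j\Delta|$. Then $\Theta=h\circ(\mathrm{id}+\Delta)\circ u-\mathrm{id}$ satisfies, with an absolute constant $C$ and for all unit vectors $\mathbf a,\mathbf b$,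
\begin{gather*}
|\Theta|+|D\Theta|\le C\Lambda^2\eta,\qquad |D^3\Theta|\le C(1+M_2+M_3)\Lambda^4,\\
\bigl|D^2\Theta[\mathbf a,\mathbf b]-Dh(u)\,D^2\Delta(u)[Du\,\mathbf a,Du\,\mathbf b]\bigr|\le C(1+M_2)\Lambda^3\eta .
\end{gather*}
\end{lemma}

\begin{proof}
Write $\hat E=\mathrm{id}+\Delta$ and $\Xi=h\circ\hat E-h$, so that $\Theta=\Xi\circ u$. By the mean value inequality $|\Xi|\le\Lambda\eta$, and
\[
D\Xi=\bigl(Dh(\hat E)-Dh\bigr)+Dh(\hat E)D\Delta
\]
has norm at most $2\Lambda\eta$. This gives the bound on $|\Theta|+|D\Theta|$. Next,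
\[
D^2\Xi-Dh\,D^2\Delta=\Bigl(D^2h(\hat E)[D\hat E\,\cdot,D\hat E\,\cdot]-D^2h\Bigr)+\bigl(Dh(\hat E)-Dh\bigr)D^2\Delta .
\]
Since $|D^2h(\hat E)-D^2h|\le\Lambda\eta$, $|D\hat E|\le2$ and $|D\hat E-I|\le\eta$, the first bracket has norm at most $4\Lambda\eta+3\Lambda\eta$; the last term has norm at most $\Lambda\eta M_2$. Insert this into
\[
D^2\Theta[\mathbf a,\mathbf b]=D^2\Xi(u)[Du\,\mathbf a,Du\,\mathbf b]+D\Xi(u)D^2u[\mathbf a,\mathbf b]
\]
to get the last estimate. Finally $D^3\Theta=D^3(h\hat E\circ u)$. By the chain rule the derivatives of $h\hat E$ of orders $1,2,3$ are bounded by $C\Lambda(1+M_2+M_3)$, and composing with $u$ multiplies each of them by a product of at most three derivatives of $u$.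
\end{proof}

\subsection{Dimension one: no gain}\label{ss:dim1}

Take the rotation $R_{1/Q}$ and cut the circle into the \emph{cells} $Z_i=[\frac iQ,\frac{i+1}Q)$. Choose times $0\le\tau_i\le C/Q$ with $\sum_i\tau_i=1$, and let $E=\mathrm{id}+e$ be equal to $\varphi_Q^{\tau_i}$ on $Z_i$. Then $(R_{1/Q}E)^Q=\varphi_Q^{1}$, as for the model map, which is the case $\tau_i=1/Q$: only the total time collected along an orbit matters (Lemma~\ref{lem:S1} below). On $Z_i$ we have $e=Q^{-1}\Phi(\tau_i,Qz)$, so $e'=O(1/Q)$ and, because $\Phi(\tau,t)=\tau v(t)+O(\tau^2)$ with all $t$-derivatives,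
\[
e''=Q\tau_i\,v''(Qz)+O(1/Q).
\]
Fix a smooth diffeomorphism $h$ and let $Q\to\infty$. By Lemma~\ref{lem:conj}, $(hEh^{-1})''=(e''/h')\circ h^{-1}+O(1/Q)$. We would like to spend the time where $h'$ is large. But with $h'_i=\max_{Z_i}h'$,
\[
\max_i\frac{Q\tau_i}{h'_i}\ge\frac{\sum_iQ\tau_i}{\sum_ih'_i}=\frac1{Q^{-1}\sum_ih_i'}\longrightarrow\frac1{\int_{\mathbb T}h'}=1 .
\]
So $\sup|(hEh^{-1})''|\ge\sup|v''|-o(1)$ for every choice of $h$ and of the times: a circle diffeomorphism cannot stretch on average.

\subsection{Dimension two: length is free}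

Now let $h$ be a diffeomorphism of $\mathbb T^2$, and let $\Delta=(\Delta^1,0)$ be small in $C^1$, with $\Delta^1_{xx}$ its only large second derivative. The main term in Lemma~\ref{lem:conj} is $\partial_xh(u)\,\Delta^1_{xx}(u)\,du_1(\mathbf a)\,du_1(\mathbf b)$, where $u_1$ is the first component of $u=h^{-1}$. The cost is therefore $|\Delta^1_{xx}|$ multiplied by
\[
\mu=|\partial_xh|\cdot|\nabla u_1\circ h|^2 .
\]
The vector $\nabla u_1\circ h$ is the first row of $(Dh)^{-1}$, whose norm is $|\partial_yh|/|\det Dh|$. If $\angle$ is the angle between $\partial_xh$ and $\partial_yh$, then $|\det Dh|=|\partial_xh||\partial_yh||\sin\angle|$, and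
\begin{equation}\label{eq:mu}
\mu=\frac{|\partial_xh|\,|\partial_yh|^2}{(\det Dh)^2}=\frac1{|\partial_xh|\,\sin^2\angle}.
\end{equation}
The length $|\partial_yh|$ has disappeared. To make $\mu$ small we must stretch horizontal lines and keep the images of vertical lines roughly perpendicular to them; we may shrink vertical lines as much as we like, and this pays for the area.

Two linear examples show that both requirements count. For the shear with $\partial_xh=(1,w)$ and $\partial_yh=(0,1)$ we have $\sin^2\angle=1/(1+w^2)$ and $\mu=\sqrt{1+w^2}$, which is a loss. For $\partial_xh=(1,w)$ and $\partial_yh=\vartheta(-w,1)/(1+w^2)$, with any $\vartheta>0$, the angle is right and $\mu=1/\sqrt{1+w^2}$. The map of Section~\ref{sec:tube} has nearly this derivative with $w$ of the form $\mathrm{const}\cdot N\cos NX$: it squeezes a square into a thin tube around the graph of a multiple of $\sin NX$. There is no gain at the turning points of the graph, where $\cos NX=0$. We spend time in proportion to $\cos^2NX$; this weight has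 average $\frac12$, and $\mu\cos^2NX=O(1/N)$ everywhere.

Three things remain to be arranged. The map $h$ must commute with the current dynamics and be $C^0$-small; we support it in small boxes in the product of the gates, where the dynamics is a rational translation. The times spent in the $x$-direction now depend on $y$ too, since they must vanish outside the boxes; so the perturbed map is not a product, and we must show that it is conjugate to a product by a $C^0$-small map. For this every orbit must collect the total time $1$ in each direction, which dictates the position of the boxes.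

\section{The inductive step and the proof of the theorem}\label{sec:induction}

\subsection{H\"older norms}

For a function $F$ on $\mathbb T^n$, $n\in\{1,2\}$, an integer $r\ge1$ and $0<\gamma<1$, let $\|F\|_{C^r}=\max_{j\le r}\sup|D^jF|$ and
\[
\|F\|_{C^{r+\gamma}}=\|F\|_{C^r}+\sup_{\zeta\ne\zeta'}\frac{|D^rF(\zeta)-D^rF(\zeta')|}{\operatorname{dist}(\zeta,\zeta')^\gamma}.
\]
These spaces are complete. As the diameter of $\mathbb T^n$ is less than $1$, the norm is nondecreasing in $\gamma$ and at most $2\|F\|_{C^{r+1}}$. The norm of a difference of two homotopic torus maps is the norm of the difference of suitable lifts, which is a periodic function.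

\begin{lemma}\label{lem:holder}
Let $r\ge1$ be an integer and $0<\gamma<1$.
\begin{itemize}
\item[(H1)] $\|F_1F_2\|_{C^{r+\gamma}}\le C\|F_1\|_{C^{r+\gamma}}\|F_2\|_{C^{r+\gamma}}$.
\item[(H2)] If $F\in C^{r+1}(\mathbb T^n)$ and $S$ is a torus map whose derivatives $D^jS$, $1\le j\le r$, are bounded by $M$ together with their $\gamma$-H\"older constants, then $\|F\circ S\|_{C^{r+\gamma}}\le C(M)\|F\|_{C^{r+1}}$.
\item[(H3)] Let $H$ be a smooth diffeomorphism and $S$ a smooth torus map. If $\psi_n\to0$ in $C^{r+1}$ and $\theta_n\to0$ in $C^{r+\gamma}$, then $H(S+\psi_n)(\mathrm{id}+\theta_n)H^{-1}\to HSH^{-1}$ in $C^{r+\gamma}$.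
\item[(H4)] $\|F\|_{C^{r+\gamma}}\le\|F\|_{C^r}+2\|F\|_{C^r}^{1-\gamma}\|F\|_{C^{r+1}}^\gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
(H1) is the Leibniz rule together with the fact that a product of bounded $\gamma$-H\"older functions is $\gamma$-H\"older with the expected constant.

(H2) By the chain rule, $D^k(F\circ S)$ with $1\le k\le r$ is a sum of products of one factor $D^iF\circ S$, $i\le k$, and of factors $D^jS$, $1\le j\le k$. The first factor is bounded and Lipschitz with constant at most $C(M)\|F\|_{C^{r+1}}$, and the others are bounded and $\gamma$-H\"older.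

(H3) Let $F,S_0$ be fixed smooth torus maps and $\theta\to0$ in $C^{r+\gamma}$. Then
\begin{equation}\label{eq:H3}
F(S_0+\theta)-F(S_0)=\Bigl(\int_0^1DF(S_0+t\theta)\,dt\Bigr)\theta\longrightarrow0\quad\text{in }C^{r+\gamma},
\end{equation}
because $DF$ is periodic and smooth, so the integrand is bounded in $C^{r+\gamma}$ by (H2), and (H1) applies. Now
\[
\tilde\theta_n:=(S+\psi_n)(\mathrm{id}+\theta_n)-S=\psi_n\circ(\mathrm{id}+\theta_n)+\bigl(S(\mathrm{id}+\theta_n)-S\bigr)
\]
tends to $0$ by (H2) and \eqref{eq:H3}, and then $H(S+\tilde\theta_n)-H(S)\to0$ by \eqref{eq:H3}. Composition on the right with the fixed smooth map $H^{-1}$ is bounded on $C^{r+\gamma}$, by the chain rule and because $H^{-1}$ is Lipschitz.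

(H4) Use $|D^rF(\zeta)-D^rF(\zeta')|\le\min\bigl(2\|F\|_{C^r},\|F\|_{C^{r+1}}\operatorname{dist}(\zeta,\zeta')\bigr)$ and $\min(a,b)\le a^{1-\gamma}b^\gamma$.
\end{proof}

\subsection{Data}

\begin{definition}
A \emph{datum} $\mathcal D$ consists of integers $p,q,p',q'$ with $q,q'\ge1$ and $\gcd(p,q)=\gcd(p',q')=\gcd(q,q')=1$, a number $c\in(0,1]$, orientation preserving smooth diffeomorphisms $K,L$ of $\mathbb T$, a smooth diffeomorphism $\Psi$ of $\mathbb T^2$, and integers $k,k'$. Its \emph{maps} and \emph{intervals} are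
\begin{gather*}
f=KR_{p/q}\exp(c\xi_q)K^{-1},\qquad g=LR_{p'/q'}\exp(c\xi_{q'})L^{-1},\qquad G=\Psi(f\times g)\Psi^{-1},\\
J=\tfrac1q\bigl(k+[\tfrac12-\tfrac c{16},\tfrac12+\tfrac c{16}]\bigr),\qquad J'=\tfrac1{q'}\bigl(k'+[\tfrac12-\tfrac c{16},\tfrac12+\tfrac c{16}]\bigr).
\end{gather*}
\end{definition}

The parameter $c$ is small only in the first datum, where it places $G$ near the given translation.

\begin{proposition}\label{prop:step}
There is a universal $\gamma_0\in(0,1)$ such that for every datum $\mathcal D$, every $\varepsilon\in(0,1)$ and every $\gamma\in(0,1)$ there is a datum $\mathcal D_+$, whose objects carry the index $+$, with $c_+=1$ and the following properties.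
\begin{itemize}
\item[(P1)] $q_+,q'_+\ge\varepsilon^{-1}(q+q')$, and $\dfrac{p_+}{q_+}=\dfrac pq+\dfrac1{qq_+}$, $\ \dfrac{p'_+}{q'_+}=\dfrac{p'}{q'}+\dfrac1{q'q'_+}$.
\item[(P2)] $\|f_+-f\|_{C^{1+\gamma}}<\varepsilon$ and $\|g_+-g\|_{C^{1+\gamma}}<\varepsilon$.
\item[(P3)] $\|G_+-G\|_{C^{2+\gamma_0}}<\varepsilon$.
\item[(P4)] $\Psi_+=\Psi\circ\theta$, where $\theta$ and $\theta^{-1}$ move points by less than $\varepsilon$.
\item[(P5)] $\sup|K_+^{-1}-K^{-1}|\le3/q$ and $\sup|L_+^{-1}-L^{-1}|\le3/q'$ for suitable lifts.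
\item[(P6)] $K_+^{-1}K(J)\subset J_+$ and $L_+^{-1}L(J')\subset J'_+$.
\end{itemize}
\end{proposition}

\subsection{Proof of Theorem~\ref{thm:main}}

Let $\mathcal U$ be a $C^{2+\gamma_0}$-neighborhood of a translation. Take distinct large primes $q_0,q_0'$ and integers $p_0,p'_0$ not divisible by $q_0,q'_0$ respectively, such that $(p_0/q_0,p_0'/q_0')$ is close to the translation vector. Let $K_0,L_0,\Psi_0$ be identity maps and $k_0=k'_0=0$. As $c_0\to0$, the maps $\exp(c_0\xi_{q_0})$ and $\exp(c_0\xi_{q_0'})$ tend to the identity in $C^3$. So we get a datum $\mathcal D_0$ with $G_0$ in the interior of $\mathcal U$. Choose $\eta>0$ such that the closed $C^{2+\gamma_0}$-ball of radius $\eta$ about $G_0$ lies in $\mathcal U$ and every $C^1$ map within $C^1$-distance $\eta$ of $f_0$, $g_0$ or $G_0$ is a diffeomorphism; diffeomorphisms of a compact manifold form an open set in the $C^1$ topology. Let $\gamma_n\uparrow1$. Given $\mathcal D_n$, choose $\varepsilon_n\le\min(2^{-n-1}\eta,2^{-n-2})$ so small that $\operatorname{dist}(\zeta,\zeta')<\varepsilon_n$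 implies $\operatorname{dist}(\Psi_n\zeta,\Psi_n\zeta')<2^{-n}$, and let $\mathcal D_{n+1}$ be given by Proposition~\ref{prop:step} for $\mathcal D_n,\varepsilon_n,\gamma_n$.

\emph{Limits.} By (P2), (P3) and the monotonicity of the norms in the exponent, $f_n\to f$ and $g_n\to g$ in $C^{1+\gamma}$ for each $\gamma<1$, and $G_n\to G$ in $C^{2+\gamma_0}$. Since $\sum\varepsilon_n\le\eta$, the three limits are diffeomorphisms and $G\in\mathcal U$. The identity $D(G^{-1})=(DG)^{-1}\circ G^{-1}$ shows that $G^{-1}$ is as regular as $G$. By (P4), $\Psi_{n+1}=\Psi_n\theta_n$ is within $2^{-n}$ of $\Psi_n$, and $\Psi_{n+1}^{-1}=\theta_n^{-1}\Psi_n^{-1}$ is within $\varepsilon_n$ of $\Psi_n^{-1}$. Both sequences converge uniformly, the limits are inverse to each other, and so $\Psi=\lim\Psi_n$ is a homeomorphism with $G=\Psi(f\times g)\Psi^{-1}$.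

\emph{Semiconjugacy.} By (P1), $q_{n+1}\ge4q_n$, so $\sum1/q_n<\infty$ and $\alpha=\lim p_n/q_n$ exists. By (P5), $K_n^{-1}$ converges uniformly to a continuous map $\pi$, nondecreasing on lifts and of degree one. In $K_n^{-1}f_n=R_{p_n/q_n}\exp(c_n\xi_{q_n})K_n^{-1}$ we have $|c_n\xi_{q_n}|\le q_n^{-2}\to0$, so $\pi f=R_\alpha\pi$. A lift of $\pi$ differs from the identity by a bounded function, hence $f$ has rotation number $\alpha$. In the same way $g$ has rotation number $\beta=\lim p'_n/q'_n$.

\emph{Independence.} Since $q_jq_{j+1}\ge16^{\,j-n}q_nq_{n+1}$ for $j\ge n$, (P1) gives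
\[
0<\alpha-\frac{p_n}{q_n}=\sum_{j\ge n}\frac1{q_jq_{j+1}}\le\frac2{q_nq_{n+1}},\qquad 0<\beta-\frac{p'_n}{q'_n}\le\frac2{q'_nq'_{n+1}} .
\]
Let $n_1\alpha+n_2\beta=n_3$ with integers $n_1,n_2,n_3$. The integer
\[
n_1p_nq'_n+n_2p'_nq_n-n_3q_nq'_n=q_nq'_n\Bigl(n_1\Bigl(\frac{p_n}{q_n}-\alpha\Bigr)+n_2\Bigl(\frac{p'_n}{q'_n}-\beta\Bigr)\Bigr)
\]
has absolute value at most $2|n_1|q'_n/q_{n+1}+2|n_2|q_n/q'_{n+1}\le2(|n_1|+|n_2|)\varepsilon_n$, so it vanishes for large $n$. Then $q_n$ divides $n_1p_nq_n'$, and $q_n$ is prime to $p_n$ and to $q'_n$, so $q_n$ divides $n_1$. As $q_n\to\infty$, we get $n_1=0$. In the same way $q'_n$ divides $n_2$, so $n_2=0$, and then $n_3=0$.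

\emph{Wandering intervals.} In particular $\alpha$ is irrational, and $\pi f=R_\alpha\pi$ excludes periodic points of $f$. Let $I=K_0(J_0)$. By (P6) and induction, $K_{n+1}^{-1}(I)\subset K_{n+1}^{-1}K_n(J_n)\subset J_{n+1}$. Since $|J_n|\le1/(8q_n)\to0$, the set $\pi(I)$ is a single point $x_0$. The intervals $f^j(I)\subset\pi^{-1}(x_0+j\alpha)$, $j\in\mathbb Z$, are pairwise disjoint. A rotation has no wandering interval, because the iterates of an interval all have the same positive length. So $f$ is not conjugate to a rotation, and it is a Denjoy diffeomorphism. The same argument applies to $g$ with $L_0(J'_0)$. \qed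

\section{Squeezing a square into a long tube}\label{sec:tube}

Fix an even function $\chi\in C_c^\infty((-1,1))$ with $0\le\chi\le1$, $\chi=1$ on $[-\frac{19}{20},\frac{19}{20}]$, nonincreasing on $[0,1)$, and put $c_\chi=1/(2\sup|\chi'|)\le1$. The \emph{core} of the square $(-1,1)^2$ is the set $|X|,|Y|\le\frac{14}{15}$.

\begin{lemma}\label{lem:tube}
There are a universal constant $C$ and a universal integer $A\ge1$ such that for every large integer $N$ there is a smooth diffeomorphism $h_N$ of $\mathbb R^2$, equal to the identity off the square $\operatorname{supp}\chi\times\operatorname{supp}\chi$, with $|D^jh_N|,|D^jh_N^{-1}|\le CN^A$ for $1\le j\le4$ and, at every point of the core,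
\[
\mu:=|\partial_Xh_N|\cdot\bigl|\nabla\bigl((h_N^{-1})_1\bigr)\circ h_N\bigr|^2\le\frac{20}{\sqrt{1+c_\chi^2N^2\cos^2NX}} .
\]
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.8]
\draw (-1,-1) rectangle (1,1);
\foreach \x in {-0.9,-0.8,...,0.91} \draw[gray] (\x,-0.9)--(\x,0.9);
\draw[thick] (-0.9,0)--(0.9,0);
\draw[->] (1.2,0)--(1.7,0) node[midway,above]{$h_N$};
\begin{scope}[shift={(2.9,0)}]
\draw (-1,-1) rectangle (1,1);
\draw[thick,domain=-0.9:0.9,samples=150] plot (\x,{0.6*sin(deg(10*\x))});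
\foreach \x in {-0.9,-0.8,...,0.91}
\draw[gray] (\x,{0.6*sin(deg(10*\x))})
+({-0.48*cos(deg(10*\x))/veclen(1,6*cos(deg(10*\x)))},{0.08/veclen(1,6*cos(deg(10*\x)))})
-- +({0.48*cos(deg(10*\x))/veclen(1,6*cos(deg(10*\x)))},{-0.08/veclen(1,6*cos(deg(10*\x)))});
\end{scope}
\end{tikzpicture}
\caption{Schematic picture of $h_N$ on the core of the square. The horizontal segment goes to the graph of a multiple of $\sin NX$, and the vertical segments go to very short arcs almost perpendicular to that graph. Amplitude and width are exaggerated.}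
\label{fig:tube}
\end{figure}

The map (Figure~\ref{fig:tube}) is a composition of three triangular maps. The last one bends horizontal lines along the graph of a function $\psi$; alone, it is the bad shear that follows \eqref{eq:mu}. The middle one tilts vertical lines in advance, by a slope $\ell(X)$, so that after bending they are perpendicular to the graph. Since $\ell'$ is of order $N^2$, the tilt is invertible only in a strip of height much less than $N^{-2}$. This is why the first map squeezes the core into such a strip.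

\begin{proof}
Let $\psi(X)=c_\chi\chi(X)\sin NX$, $\ell=\psi'/(1+\psi'^2)$, $\vartheta=N^{-5}$, and $h_N=\mathcal B\circ\mathcal T\circ\mathcal Q$ with
\begin{align*}
\mathcal Q(X,Y)&=\bigl(X,\;Y\,[1-(1-\vartheta)\chi(X)\chi(Y)]\bigr),\\
\mathcal T(X,Y)&=\bigl(X-\ell(X)\,Y\chi(N^3Y),\;Y\bigr),\\
\mathcal B(X,Y)&=\bigl(X,\;Y+\chi(Y)\psi(X)\bigr).
\end{align*}

\emph{Invertibility.} The set $\operatorname{supp}\chi$ is an interval symmetric about $0$, and each map is the identity off $\operatorname{supp}\chi\times\operatorname{supp}\chi$. Each map keeps one coordinate, so it is a diffeomorphism with Jacobian determinant equal to the derivative of the other component in its own variable, as soon as this derivative is positive. For $\mathcal Q$ it is $1-(1-\vartheta)\chi(X)(\chi(Y)+Y\chi'(Y))\ge\vartheta$, because $Y\chi'(Y)\le0$. For $\mathcal T$, the function $w\mapsto w/(1+w^2)$ has derivative of absolute value at most $1$, so $|\ell'|\le|\psi''|\le CN^2$; also $|Y\chi(N^3Y)|\le N^{-3}$; the derivative is at least $1-C/N\ge\frac12$.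 For $\mathcal B$ it is $1+\chi'(Y)\psi(X)\ge\frac12$ by the choice of $c_\chi$.

\emph{Polynomial bounds.} The functions $\psi$, $\chi(N^3\,\cdot)$ and $\ell$ have $C^4$ norms bounded by a power of $N$; for $\ell$ use that $w\mapsto w/(1+w^2)$ has bounded derivatives of all orders. By the chain rule the same holds for $D^jh_N$, $1\le j\le4$. Also $\det Dh_N\ge\frac14N^{-5}$. Differentiating $D(h_N^{-1})=\bigl((\det Dh_N)^{-1}\operatorname{adj}Dh_N\bigr)\circ h_N^{-1}$ repeatedly, and substituting this formula for each new factor $D(h_N^{-1})$, we express the entries of $D^k(h_N^{-1})$, $k\le4$, as universal polynomials in $(\det Dh_N)^{-1}$ and the entries of $D^jh_N$, $j\le k$, evaluated at $h_N^{-1}$. They are bounded by a power of $N$ as well.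

\emph{The core.} Near the core $\chi(X)=\chi(Y)=1$, so $\mathcal Q(X,Y)=(X,\vartheta Y)$. Since $N^3\vartheta\le\frac{19}{20}$, the map $\mathcal T$ sends this point to $(\tilde X,\vartheta Y)$ with $\tilde X=X-\vartheta\ell(X)Y$. As $|\ell|\le\frac12$, we have $|\tilde X-X|\le N^{-5}$ and $|\tilde X|<\frac{19}{20}$. Hence $h_N=(\tilde X,\vartheta Y+\psi(\tilde X))$, and $\psi=c_\chi\sin(N\,\cdot)$ between $X$ and $\tilde X$. Put $w=\psi'(X)=c_\chi N\cos NX$ and $\tilde w=\psi'(\tilde X)$; then $|w-\tilde w|\le N^2\cdot N^{-5}=N^{-3}$. We compute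
\[
\partial_Xh_N=(1-\vartheta Y\ell')\,(1,\tilde w),\qquad\partial_Yh_N=\vartheta\,(-\ell,1-\ell\tilde w),\qquad\det Dh_N=\vartheta(1-\vartheta Y\ell'),
\]
with $|\vartheta Y\ell'|\le CN^{-3}\le\frac12$. By the first equality in \eqref{eq:mu},
\[
\mu=\frac{\sqrt{1+\tilde w^2}\,\bigl(\ell^2+(1-\ell\tilde w)^2\bigr)}{1-\vartheta Y\ell'}\le2\sqrt{1+\tilde w^2}\,\bigl(\ell^2+(1-\ell\tilde w)^2\bigr).
\]
Here $\ell^2=w^2/(1+w^2)^2\le1/(1+w^2)$ and $1-\ell\tilde w=1/(1+w^2)+\ell(w-\tilde w)$, so $(1-\ell\tilde w)^2\le2/(1+w^2)+2N^{-6}$. Since $1+w^2\le2N^2\le N^6$, the bracket is at most $5/(1+w^2)$. Finally $\sqrt{1+\tilde w^2}\le\sqrt{1+w^2}+N^{-3}\le2\sqrt{1+w^2}$, and $\mu\le20/\sqrt{1+w^2}$.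
\end{proof}

\section{Construction of the new datum}\label{sec:construction}

Fix $\mathcal D,\varepsilon,\gamma$ as in Proposition~\ref{prop:step}. Put $H=\Psi\circ(K\times L)$ and
\[
T_0=R_{p/q}\exp(c\xi_q)\times R_{p'/q'}\exp(c\xi_{q'}),\qquad\text{so that}\quad G=HT_0H^{-1}.
\]
Let $\mathrm{Lip}$ be a Lipschitz constant of $K\times L$. Fix an integer $n_0\ge6$ such that the \emph{box spacing} $d=3/(16n_0)\le\frac1{32}$ satisfies $3d\,\mathrm{Lip}<\varepsilon$. One parameter remains, a large integer $N$. We put $\Lambda=N^A$ with $A$ from Lemma~\ref{lem:tube}, so $\Lambda\ge N$. From now on $C$ denotes constants that depend on $\mathcal D$ and $d$ but not on $N$, limits are taken as $N\to\infty$, and every statement is made for large $N$.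

\subsection{The new rotation numbers}

Since $\gcd(p,q)=\gcd(p',q')=\gcd(q,q')=1$, the Chinese remainder theorem shows that the conditions $p'Q'\equiv-1\pmod{q'}$ and $p(Q'+1)\equiv-1\pmod q$ define a residue class of $Q'$ modulo $qq'$. Choose $Q'$ in this class with $N\Lambda^4\le Q'\le2N\Lambda^4-1$ and put
\[
q_+=Q=Q'+1,\qquad q'_+=Q',\qquad p_+=\frac{1+pQ}q,\qquad p'_+=\frac{1+p'Q'}{q'} .
\]
These are integers and (P1) holds. From $qp_+-pQ=1$ we get $\gcd(p_+,Q)=\gcd(q,Q)=1$, and from $q'p'_+-p'Q'=1$ we get $\gcd(p'_+,Q')=\gcd(q',Q')=1$. The choice $Q=Q'+1$ gives $\gcd(Q,Q')=1$, as the new datum requires, and $\varpi:=Q/Q'\to1$, which fixes the direction of the orbits in Lemma~\ref{lem:weights}. We write $a=p_+/Q$, $a'=p'_+/Q'$, $R=R_a\times R_{a'}$ and record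
\begin{equation}\label{eq:Q}
N\Lambda^4\le Q'<Q\le2N\Lambda^4,\qquad qa\equiv\tfrac1Q,\quad q'a'\equiv\tfrac1{Q'}\pmod 1 .
\end{equation}

\subsection{Opening the gates}

For $\delta>0$ the field $c\xi_q+\delta$ is positive. The function $\delta\mapsto\bigl(\int_{\mathbb T}dx/(c\xi_q+\delta)\bigr)^{-1}$ is continuous and increasing; it tends to $0$ as $\delta\to0$, because $\xi_q$ vanishes on a set of measure $\frac12$, and to $\infty$ as $\delta\to\infty$. Let $\delta$ be the point where it takes the value $\lambda=1/(qQ)$; then $\delta\to0$. Define $\kappa_0$ by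
\[
\kappa_0^{-1}(x)=\lambda\int_0^x\frac{dx'}{c\xi_q(x')+\delta}.
\]
The integrand is $\frac1q$-periodic and $\kappa_0^{-1}(1)=1$, so $\kappa_0$ is a smooth circle diffeomorphism that commutes with $R_{1/q}$ and fixes each point $i/q$. The map $\kappa_0^{-1}$ carries the field $c\xi_q+\delta$ to the constant field $\lambda$. For a shift $t_0\in[0,\frac1Q)$, chosen below, put $\kappa_x=\kappa_0R_{t_0}$. Since $a=p/q+\lambda$,
\begin{equation}\label{eq:linear}
R_{p/q}\exp(c\xi_q+\delta)=\kappa_xR_a\kappa_x^{-1}.
\end{equation}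

We have no useful bound on the derivatives of $\kappa_x$ in general, but we need none: everything will happen in the gates $\Gamma_x=\{(i+s)/q:\ i\in\mathbb Z,\ |s|\le\frac14\}$, where $\kappa_x^{-1}$ is affine of slope $b=\lambda/\delta$. Moreover the gates fill almost the whole circle in the new coordinate. Indeed
\[
\frac1b=\int_{\mathbb T}\frac{\delta\,dx}{c\xi_q+\delta}=\frac12+\int_{\{\xi_q>0\}}\frac{\delta\,dx}{c\xi_q+\delta}\longrightarrow\frac12
\]
by dominated convergence. Thus $1\le b<2$, $b\to2$ and $\delta\le\lambda\le1/Q$. With $\sigma_0=-qt_0$, so that $|\sigma_0|\le q/Q$,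
\begin{equation}\label{eq:gate}
\kappa_x^{-1}\Bigl(\frac{i+s}q\Bigr)=\frac{i+bs+\sigma_0}q\quad(|s|\le\tfrac14),\qquad\kappa_x^{-1}(\Gamma_x)=\{z:\operatorname{dist}(qz-\sigma_0,\mathbb Z)\le\tfrac b4\}.
\end{equation}
On $J$ we have $c\xi_q=cq^{-2}$, and $|J|=c/(8q)$, so
\begin{equation}\label{eq:Jlength}
|\kappa_0^{-1}(J)|=\frac{\lambda\,|J|}{cq^{-2}+\delta}=\frac1{8Q}\cdot\frac1{1+\delta q^2/c}\le\frac1{8Q}.
\end{equation}
Choose $t_0\in[0,\frac1Q)$ and $k_+\in\mathbb Z$ so that the left endpoint of $R_{-t_0}\kappa_0^{-1}(J)$ is $(k_++\frac7{16})/Q$. Then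
\begin{equation}\label{eq:Jplus}
\kappa_x^{-1}(J)\subset J_+=\tfrac1Q\bigl(k_++[\tfrac7{16},\tfrac9{16}]\bigr).
\end{equation}
The same construction for the second factor, with $\lambda'=1/(q'Q')$, gives $\delta',\kappa_y,\Gamma_y,b',\sigma'_0,k'_+$. Put $\kappa=\kappa_x\times\kappa_y$ and
\[
T_\delta=R_{p/q}\exp(c\xi_q+\delta)\times R_{p'/q'}\exp(c\xi_{q'}+\delta')=\kappa R\kappa^{-1}.
\]
Flows depend smoothly on parameters, so $T_\delta\to T_0$ in $C^\infty$. We write $(x,y)$ for points before linearization and $(z,z')=\kappa^{-1}(x,y)$.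

\subsection{Boxes and the map $h$}

Let $\Gamma$ be the interior of $\Gamma_x\times\Gamma_y$. Its $qq'$ components carry the coordinates $(s,s')\in(-\frac14,\frac14)^2$ given by $(x,y)=((i+s)/q,(i'+s')/q')$. We need tubes that stretch horizontal lines, for the perturbation in $x$, and disjoint from them tubes that stretch vertical lines, for the perturbation in $y$. In the $(s,s')$-plane define, with $m\in\mathbb Z$ and $|m|\le n_0$,
\[
X\text{-centers: }(\pm\tfrac18,md),\qquad Y\text{-centers: }(-\tfrac1{16},md),\ (\tfrac3{16},md).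
\]
A \emph{box} is the open square of half-side $\rho=0.45d$ about a center $(s_j,s'_j)$, with coordinates $s=s_j+\rho X$, $s'=s'_j+\rho Y$ (Figure~\ref{fig:boxes}). Centers in one column are at distance at least $d>2\rho$, and different columns are at distance at least $\frac1{16}\ge2d$, so the closed boxes are disjoint. They lie in $|s|,|s'|\le\frac3{16}+\rho<0.21$. Each box has one \emph{copy} in each component of $\Gamma$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=11cm,y=11cm]
\draw (-0.25,-0.25) rectangle (0.25,0.25);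
\foreach \m in {-6,...,6}{
\foreach \s in {-0.125,0.125} \fill[gray!60] ({\s-0.014},{\m*0.03125-0.014}) rectangle +(0.028,0.028);
\foreach \s in {-0.0625,0.1875} \draw ({\s-0.014},{\m*0.03125-0.014}) rectangle +(0.028,0.028);}
\draw[thick] (-0.25,0.05)--(-0.05,0.25);
\draw[thick] (-0.05,-0.25)--(0.25,0.05);
\node[below] at (0,-0.25) {$s$};
\node[left] at (-0.25,-0.05) {$s'$};
\end{tikzpicture}
\caption{The square $|s|,|s'|<\frac14$ for $n_0=6$, with two columns of $X$-boxes (shaded) and two columns of $Y$-boxes (white). In the limit $N\to\infty$ orbits follow the lines $s'-s\equiv\mathrm{const}\pmod{\frac12}$; one such family is drawn. Every family meets a box of each kind near its center.}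
\label{fig:boxes}
\end{figure}

Let $h$ be the diffeomorphism of $\mathbb T^2$ that is given in the coordinates $(X,Y)$ by $h_N$ in each copy of an $X$-box, by $\iota h_N\iota$ with $\iota(X,Y)=(Y,X)$ in each copy of a $Y$-box, and by the identity elsewhere. Put $u=h^{-1}$.
\begin{itemize}
\item[(h1)] $h$ preserves each box copy, whose sides are at most $0.9d$; so $h$ and $u$ move points by at most $2d$.
\item[(h2)] $h$ commutes with $R_{1/q}\times\mathrm{id}$ and $\mathrm{id}\times R_{1/q'}$. On $\Gamma$ we have $T_0=R_{p/q}\times R_{p'/q'}$, and $T_0(\Gamma)=\Gamma$. Since $h$ is supported in $\Gamma$, it follows that $hT_0h^{-1}=T_0$.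
\item[(h3)] $|D^jh|,|D^ju|\le C\Lambda$ for $1\le j\le4$. On the core of each $X$-box copy, respectively $Y$-box copy,
\[
|\partial_xh|\,|\nabla u_1\circ h|^2\le\frac C{\sqrt{1+c_\chi^2N^2\cos^2NX}},\qquad|\partial_yh|\,|\nabla u_2\circ h|^2\le\frac C{\sqrt{1+c_\chi^2N^2\cos^2NY}} .
\]
\end{itemize}
For (h3), note that in an $X$-box copy $h$ is the conjugate of $h_N$ by an affine map with linear part $\operatorname{diag}(\rho/q,\rho/q')$. This conjugation multiplies the second component of $\partial_Xh_N$ by $q/q'$ and the second component of $\nabla(h_N^{-1})_1$ by $q'/q$ and leaves the first components unchanged; Lemma~\ref{lem:tube} applies. In a $Y$-box copy the two coordinates are exchanged.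

\subsection{Distributing the time along orbits}

Under $R$ the point $(qz,q'z')\in\mathbb T^2$ moves by the small vector $(\frac1Q,\frac1{Q'})$, by \eqref{eq:Q}. By \eqref{eq:gate} this point is $(bs+\sigma_0,b's'+\sigma_0')$ on $\kappa^{-1}(\Gamma)$. We define the weights as functions of a point $(\sigma,\sigma')$ of this torus of \emph{phases}, and we normalize them so that each passage of an orbit through the gates collects exactly the time $1$.

Fix an even smooth function $w_0:\mathbb R\to[0,1]$ that is positive exactly on $(-0.4,0.4)$. For a center $(s_j,s_j')$ let $B_j(s,s')=w_0(\frac{s-s_j}d)w_0(\frac{s'-s'_j}d)$, and define on $\mathbb R^2$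
\[
W^X=\sum_{X\text{-centers}}B_j\cos^2\Bigl(N\frac{s-s_j}\rho\Bigr),\qquad W^Y=\sum_{Y\text{-centers}}B_j\cos^2\Bigl(N\frac{s'-s'_j}\rho\Bigr).
\]
The support of $B_j$ is the part $|X|,|Y|\le\frac89$ of the $j$-th box, and it lies in $|s|,|s'|\le\frac3{16}+0.4d\le0.2$. In an $X$-box, $0\le W^X\le\cos^2NX$. Transfer $W^X$ to the phases and periodize in the second variable only:
\[
\widetilde W^X(\sigma,\sigma')=\sum_{n\in\mathbb Z}W^X\Bigl(\frac{\sigma-\sigma_0}b,\frac{\sigma'+n-\sigma'_0}{b'}\Bigr),\qquad(\sigma,\sigma')\in\mathbb R\times\mathbb T .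
\]
As $b,b'<2$ and $\sigma_0,\sigma'_0\to0$, at most one term is nonzero at each point, and the support lies in $|\sigma|<\frac7{16}$. The function $\widetilde W^Y$ on $\mathbb T\times\mathbb R$ is defined from $W^Y$ by periodizing in $\sigma$ only; its support lies in $|\sigma'|<\frac7{16}$. The variable that is not periodized lets us speak of one passage through the gates. Put
\[
M^X(\sigma,\sigma')=\sum_{m\in\mathbb Z}\widetilde W^X\Bigl(\sigma+\frac mQ,\sigma'+\frac m{Q'}\Bigr)
\]
on $\mathbb R\times\mathbb T$, and define $M^Y$ on $\mathbb T\times\mathbb R$ by the same formula with $\widetilde W^Y$. These sums are locally finite and invariant under the shift by $(\frac1Q,\frac1{Q'})$.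

\begin{lemma}\label{lem:weights}
There is $\nu>0$, depending only on $d$, with $M^X\ge\nu Q$ and $M^Y\ge\nu Q'$ everywhere.
\end{lemma}

\begin{proof}
By shift invariance we may assume $0\le\sigma<\frac1Q$, and we take the representative $\sigma'\in[0,1)$. Let $F(r)=\widetilde W^X(r,\sigma'+\varpi(r-\sigma))$ for $r\in\mathbb R$. It is supported in $|r|<\frac7{16}$, $|F'|\le CN$, and $M^X(\sigma,\sigma')=\sum_mF(\sigma+\frac mQ)$ because $\varpi/Q=1/Q'$. Comparing the Riemann sum with the integral on each interval of length $1/Q$,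
\[
\Bigl|\frac{M^X(\sigma,\sigma')}Q-\int F\Bigr|\le\frac1Q\int|F'|\le\frac{CN}Q\longrightarrow0 .
\]
Let $F_j(r)=\sum_nB_j\bigl(\frac{r-\sigma_0}b,\frac{\sigma'+n+\varpi(r-\sigma)-\sigma'_0}{b'}\bigr)$; it is supported in $|r|<\frac7{16}$ and $|F_j'|\le C$. With $\cos^2=\frac12+\frac12\cos(2\,\cdot)$,
\[
\int F=\frac12\sum_j\int F_j\,dr+\frac12\sum_j\int F_j(r)\cos\Bigl(\frac{2N(r-\sigma_0-bs_j)}{b\rho}\Bigr)dr ,
\]
where $j$ runs over the $X$-centers. One integration by parts bounds each integral in the second sum by $\frac{b\rho}{2N}\int|F'_j|\le C/N$. In the first sum only $|r|<\frac7{16}$ and $|n|\le2$ contribute, the $B_j$ are Lipschitz, and $(b,b',\sigma_0,\sigma'_0,\varpi,\sigma)\to(2,2,0,0,1,0)$. So the first sum converges, uniformly in $\sigma'$, to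
\[
\mathcal I^X(\sigma')=\frac12\sum_j\sum_{n\in\mathbb Z}\int B_j\Bigl(\frac r2,\frac{r+\sigma'+n}2\Bigr)dr .
\]
This is a continuous function on $\mathbb T$ that depends only on $d$. It integrates $\sum_jB_j$ over the family of lines $s'-s\equiv l\pmod{\frac12}$ with $l=\sigma'/2$, so it is positive if each such family meets the open set $\{\sum_jB_j>0\}$.

Let $s_*$ be the abscissa of a column and let $l$ be a real number with $|l+s_*|\le\frac3{16}=n_0d$. Write $l+s_*=md+\eta$ with $|m|\le n_0$ and $|\eta|\le d/2$. The point $(s_*-\frac\eta2,md+\frac\eta2)$ lies on the line $s'-s=l$, and both its coordinates differ from those of the center $(s_*,md)$ by at most $d/4<0.4d$. So the column serves all $l\in[-\frac3{16}-s_*,\frac3{16}-s_*]$. The columns $s_*=\pm\frac18$ serve $[-\frac5{16},\frac1{16}]\cup[-\frac1{16},\frac5{16}]$, an interval of length $\frac58\ge\frac12$, hence every class modulo $\frac12$. Thus $\min\mathcal I^X>0$ and $M^X/Q\ge\frac12\min\mathcal I^X$.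

For $M^Y$ assume $0\le\sigma'<\frac1{Q'}$ and take $F(r)=\widetilde W^Y(\sigma+\varpi^{-1}(r-\sigma'),r)$, with step $1/Q'$. The cosine in $W^Y$ depends on $s'$, so it again oscillates in $r$ with frequency $2N/(b'\rho)$. The limit is $\mathcal I^Y(\sigma)=\frac12\sum_j\sum_n\int B_j(\frac{r+\sigma+n}2,\frac r2)dr$ with $j$ over the $Y$-centers, and the lines are $s'-s\equiv-\sigma/2\pmod{\frac12}$. The columns $s_*=-\frac1{16}$ and $s_*=\frac3{16}$ serve $[-\frac18,\frac14]\cup[-\frac38,0]$, again an interval of length $\frac58$. Take $\nu=\frac12\min(\min\mathcal I^X,\min\mathcal I^Y)$.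
\end{proof}

Define the \emph{weights} $\omega^X=\widetilde W^X/M^X$ on $\mathbb R\times\mathbb T$ and $\omega^Y=\widetilde W^Y/M^Y$ on $\mathbb T\times\mathbb R$. We also need weights for the circle maps $f_+,g_+$. Fix a smooth $w_1\ge0$ with support in $(-\frac7{16},\frac7{16})$ and $\int w_1=1$, and put $\omega_1(\sigma)=w_1(\sigma)/\sum_mw_1(\sigma+\frac mQ)$ on $\mathbb R$. The denominator is $Q$ times a Riemann sum that tends to $1$ uniformly, so $\omega_1$ is smooth and $0\le\omega_1\le C/Q$. Define $\omega'_1(\sigma')$ in the same way with $Q'$. The denominators are shift invariant, so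
\begin{equation}\label{eq:sum1}
\sum_{m\in\mathbb Z}\omega^X\Bigl(\sigma+\frac mQ,\sigma'+\frac m{Q'}\Bigr)=1=\sum_{m\in\mathbb Z}\omega_1\Bigl(\sigma+\frac mQ\Bigr)\qquad\text{on }\mathbb R\times\mathbb T,
\end{equation}
and the same identities hold for $\omega^Y$ and $\omega'_1$ on $\mathbb T\times\mathbb R$. Moreover
\begin{equation}\label{eq:omega}
0\le Q\,\omega^X\le\nu^{-1}\widetilde W^X,\qquad|D^j\omega^X|\le CN^j/Q\quad(0\le j\le3),
\end{equation}
and likewise for $\omega^Y$ with $Q'$. Indeed $|D^j\widetilde W^X|\le CN^j$; at most $Q$ terms of $M^X$ are nonzero near a given point, so $M=M^X/Q$ satisfies $|D^jM|\le CN^j$; and $D^j(1/M)$ is a sum of terms $M^{-1-i}D^{j_1}M\cdots D^{j_i}M$ with $j_1+\dots+j_i=j$, each at most $CN^j$ since $M\ge\nu$.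

A function on $\mathbb R\times\mathbb T$ supported in $|\sigma|\le\frac7{16}$ gives a function on $\mathbb T^2$ by summing over the translates $\sigma+n$, $n\in\mathbb Z$, of which at most one contributes. We denote the periodized functions on $\mathbb T^2$ or $\mathbb T$ by the same letters; \eqref{eq:omega} persists.

\subsection{Phases and the perturbation}

We want to flow $z$ along $\varphi_Q$ for the time $\omega^X(qz,q'z')$ and $z'$ along $\varphi_{Q'}$ for the time $\omega^Y(qz,q'z')$. But these flows change $qz$ and $q'z'$, and then times would not add along orbits. So we replace $qz$ and $q'z'$ by nearby functions that the flows preserve. Fix a smooth nondecreasing $P:\mathbb R\to\mathbb R$ with $P(t+1)=P(t)+1$ and $P=i+\frac12$ on $[i+\frac14,i+\frac34]$, $i\in\mathbb Z$. Then $|P(t)-t|\le1$, and $P\circ\varphi^\tau_v=P$ because $\varphi_v^\tau$ preserves each interval $(i+\frac14,i+\frac34)$ and fixes all other points. The \emph{phases} are the smooth maps $\mathbb T\to\mathbb T$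
\[
\sigma(z)=\frac qQP(Qz),\qquad\sigma'(z')=\frac{q'}{Q'}P(Q'z').
\]
By \eqref{eq:Q} and the properties of $P$,
\begin{equation}\label{eq:phase}
\sigma(\varphi_Q^\tau z)=\sigma(z),\qquad\sigma(z+a)=\sigma(z)+\tfrac1Q,\qquad\operatorname{dist}(\sigma(z)-qz,\mathbb Z)\le\tfrac qQ,
\end{equation}
and the same holds for $\sigma'$ with $Q',a',q'$. Let $Z_i=[\frac iQ,\frac{i+1}Q)$, $i\in\mathbb Z/Q$, be the cells and $\sigma_i=q(i+\frac12)/Q\in\mathbb T$. Two facts are used repeatedly, each with its counterpart for the cells $Z'_i$ of length $1/Q'$.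
\begin{itemize}
\item[(c1)] If $z\in Z_i$, then either $\sigma(z)=\sigma_i$ or $z$ is fixed by every $\varphi_Q^\tau$. The flow preserves $Z_i$ and fixes all points near its endpoints.
\item[(c2)] If $\operatorname{dist}(\sigma(z),\mathbb Z)\le\frac7{16}$ for some $z\in Z_i$, then $Z_i\subset\kappa_x^{-1}(\Gamma_x)$, and $\kappa_x$ is affine of slope $1/b\le1$ on $Z_i$.
\end{itemize}
For (c2), every $\tilde z\in Z_i$ has $\operatorname{dist}(q\tilde z-\sigma_0,\mathbb Z)\le\frac7{16}+3q/Q<b/4$ by \eqref{eq:phase}, $|\sigma_0|\le q/Q$ and $b\to2$; by \eqref{eq:gate} the interval $Z_i$ lies in one component of $\kappa_x^{-1}(\Gamma_x)$.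

With $\sigma=\sigma(z)$ and $\sigma'=\sigma'(z')$ define
\[
E(z,z')=\bigl(\varphi_Q^{\omega^X(\sigma,\sigma')}z,\ \varphi_{Q'}^{\omega^Y(\sigma,\sigma')}z'\bigr),\qquad E_1(z)=\varphi_Q^{\omega_1(\sigma)}z,\qquad E'_1(z')=\varphi_{Q'}^{\omega'_1(\sigma')}z' .
\]
These maps are smooth and preserve the phases, so changing the signs of the times gives smooth inverses. The map $RE$ will be the new torus map in the coordinates $(z,z')$, and $R_aE_1$, $R_{a'}E'_1$ the new circle maps.

\begin{lemma}\label{lem:S1}
There is an orientation preserving smooth diffeomorphism $S_1$ of $\mathbb T$ that preserves each cell $Z_i$, is the identity on $Z_{k_+}$, and satisfies $S_1R_aE_1=R_a\exp(\xi_Q)S_1$. There is a map $S'_1$ with the same properties for $Z'_i$, $k'_+$, $a'$, $E'_1$, $Q'$.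
\end{lemma}

\begin{proof}
By (c1), $E_1=\varphi_Q^{\omega_1(\sigma_i)}$ on $Z_i$. Since $\gcd(q,Q)=1$, the points $\sigma_i$ run once through a coset of $\frac1Q\mathbb Z/\mathbb Z$ in $\mathbb T$, so $\sum_i\omega_1(\sigma_i)=1$ by \eqref{eq:sum1}. Since $\gcd(p_+,Q)=1$, the map $i\mapsto i+p_+$ is a single cycle on $\mathbb Z/Q$, and the numbers $\frac1Q-\omega_1(\sigma_i)$ have sum $0$ over it. Hence there is a unique $U_1:\mathbb Z/Q\to\mathbb R$ with
\[
U_1(i+p_+)+\omega_1(\sigma_i)=U_1(i)+\tfrac1Q,\qquad U_1(k_+)=0 .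
\]
Let $S_1=\varphi_Q^{U_1(i)}$ on $Z_i$; by (c1) it is a smooth diffeomorphism preserving each cell. The rotation $R_a$ maps $Z_i$ to $Z_{i+p_+}$ and commutes with the flow, so on $Z_i$
\[
S_1R_aE_1=R_a\varphi_Q^{U_1(i+p_+)+\omega_1(\sigma_i)}=R_a\varphi_Q^{1/Q}\varphi_Q^{U_1(i)}=R_a\exp(\xi_Q)S_1 .
\]
The construction of $S'_1$ is the same with primes.
\end{proof}

\begin{lemma}\label{lem:S}
There is a smooth diffeomorphism $S$ of $\mathbb T^2$ with $RE=S^{-1}(R_aE_1\times R_{a'}E'_1)S$ such that $\kappa S\kappa^{-1}$ and $\kappa S^{-1}\kappa^{-1}$ move points by at most $2/Q'$.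
\end{lemma}

\begin{proof}
The difference between the times collected so far under the two systems of weights is the function on $\mathbb R\times\mathbb T$
\[
U^X(\sigma,\sigma')=\sum_{m\ge1}\Bigl[\omega_1\Bigl(\sigma-\frac mQ\Bigr)-\omega^X\Bigl(\sigma-\frac mQ,\sigma'-\frac m{Q'}\Bigr)\Bigr],
\]
formed with the weights before periodization in $\sigma$. The sum is locally finite, so $U^X$ is smooth. It vanishes for $\sigma\le-\frac7{16}$, where all terms vanish. It vanishes for $\sigma\ge\frac7{16}$, because the missing terms $m\le0$ are then zero and both full sums equal $1$ by \eqref{eq:sum1}. Shifting the index gives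
\[
U^X\bigl(\sigma+\tfrac1Q,\sigma'+\tfrac1{Q'}\bigr)=U^X(\sigma,\sigma')+\omega_1(\sigma)-\omega^X(\sigma,\sigma'),
\]
and summing over the translates $\sigma+n$ shows that this identity holds on $\mathbb T^2$ for the periodized functions. Define $U^Y$ on $\mathbb T\times\mathbb R$ by the same formula with $\omega'_1(\sigma'-\frac m{Q'})$ and $\omega^Y$; it is supported in $|\sigma'|\le\frac7{16}$ and satisfies the corresponding identity. Put
\[
S(z,z')=\bigl(\varphi_Q^{U^X(\sigma,\sigma')}z,\ \varphi_{Q'}^{U^Y(\sigma,\sigma')}z'\bigr),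
\]
whose inverse is obtained by changing the signs of the times. The map $RE$ shifts the phases by $(\frac1Q,\frac1{Q'})$. So the first component of $SRE(z,z')$ is $\varphi_Q^\tau z+a$ with $\tau=U^X(\sigma+\frac1Q,\sigma'+\frac1{Q'})+\omega^X(\sigma,\sigma')$, while the first component of $(R_aE_1\times R_{a'}E'_1)S(z,z')$ is $\varphi^\tau_Qz+a$ with $\tau=\omega_1(\sigma)+U^X(\sigma,\sigma')$. The two times agree, and so do the times in the second component by the identity for $U^Y$.

If $S^{\pm1}$ moves the first coordinate $z\in Z_i$, then $U^X(\sigma,\sigma')\ne0$, so $\operatorname{dist}(\sigma(z),\mathbb Z)\le\frac7{16}$. The image stays in $Z_i$, on which $\kappa_x$ has slope at most $1$ by (c2). Hence $\kappa S^{\pm1}\kappa^{-1}$ moves $x$ by at most $1/Q$ and, by the same argument, $y$ by at most $1/Q'$.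
\end{proof}

\begin{remark}
The conjugacy from $RE$ to the product of the model maps is split into $S$ and $S_1\times S'_1$ because the two parts cannot be treated alike. Off the gates a cell can be long in the coordinate $x$: by \eqref{eq:Jplus}, $\kappa_x(Z_{k_+})$ contains $J$. So preserving cells gives no $C^0$-smallness for $\kappa_xS_1\kappa_x^{-1}$, and we absorb $S_1$ into $K_+$, for which the weak bound (P5) suffices. The map $S$, which is not a product, moves each coordinate only within gates and goes into $\Psi_+$, where (P4) is needed.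
\end{remark}

\subsection{The new datum}

Put $c_+=1$, $K_+=K\kappa_xS_1^{-1}$, $L_+=L\kappa_yS_1'^{-1}$ and
\[
\theta=(K\times L)\,h\,\kappa S^{-1}\kappa^{-1}\,(K\times L)^{-1},\qquad\Psi_+=\Psi\theta .
\]
Together with $p_+,q_+,p'_+,q'_+,k_+,k'_+$ this is a datum. By Lemma~\ref{lem:S1} and \eqref{eq:linear},
\begin{equation}\label{eq:fplus}
f_+=K\kappa_xR_aE_1\kappa_x^{-1}K^{-1}=K\,\bigl(R_{p/q}\exp(c\xi_q+\delta)\bigr)\,\bigl(\kappa_xE_1\kappa_x^{-1}\bigr)\,K^{-1},
\end{equation}
and $g_+=L\kappa_yR_{a'}E'_1\kappa_y^{-1}L^{-1}$. Since $\Psi_+(K\times L)\kappa=Hh\kappa S^{-1}$, Lemma~\ref{lem:S} and $T_\delta=\kappa R\kappa^{-1}$ give, with $\hat E=\kappa E\kappa^{-1}$,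
\begin{equation}\label{eq:Gplus}
G_+=Hh\,\kappa RE\kappa^{-1}\,h^{-1}H^{-1}=H\,(hT_\delta h^{-1})\,(h\hat Eh^{-1})\,H^{-1}.
\end{equation}

\section{The estimates}\label{sec:estimates}

Property (P1) has been checked. We prove the others; all arguments for $K,f$ apply to $L,g$ after adding primes.

\subsection{The $C^0$ properties (P4)--(P6)}

We have $K_+^{-1}K=S_1\kappa_x^{-1}=S_1R_{-t_0}\kappa_0^{-1}$. The map $\kappa_0^{-1}$ fixes the points $i/q$, so it moves points by at most $1/q$; next $0\le t_0<1/Q$; and $S_1$ preserves the cells, of length $1/Q$. The total displacement is at most $\frac1q+\frac2Q\le\frac3q$, and $K_+^{-1}-K^{-1}=(K_+^{-1}K-\mathrm{id})\circ K^{-1}$; this is (P5). By \eqref{eq:Jplus}, $\kappa_x^{-1}(J)\subset J_+\subset Z_{k_+}$, where $S_1$ is the identity; this is (P6). By (h1) and Lemma~\ref{lem:S}, $h\kappa S^{-1}\kappa^{-1}$ and its inverse move points by at most $2d+2/Q'\le3d$. Hence $\theta^{\pm1}$ move points by at most $3d\,\mathrm{Lip}<\varepsilon$, which is (P4).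

\subsection{The circle maps: (P2)}

Write $\kappa_xE_1\kappa_x^{-1}=\mathrm{id}+e$. On $Z_i$ we have $E_1=\varphi_Q^{\tau_i}$ with the constant time $\tau_i=\omega_1(\sigma_i)\in[0,C/Q]$. If $\tau_i=0$, then $e=0$ on $\kappa_x(Z_i)$. If $\tau_i>0$, then $\operatorname{dist}(\sigma_i,\mathbb Z)<\frac7{16}$, and $\sigma_i$ is the phase of the midpoint of $Z_i$, so by (c2), with $z=\kappa_x^{-1}(x)$ and $dz/dx=b$,
\[
e=b^{-1}Q^{-1}\Phi(\tau_i,Qz),\qquad e'=\Phi_t(\tau_i,Qz),\qquad e''=bQ\,\Phi_{tt}(\tau_i,Qz)\qquad\text{on }\kappa_x(Z_i).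
\]
By \eqref{eq:Phi}, $\|e\|_{C^1}\le C/Q$ and $\|e\|_{C^2}\le C$. Then (H4) gives $\|e\|_{C^{1+\gamma}}\le CQ^{-(1-\gamma)}\to0$; here $\gamma<1$ is used, in agreement with Section~\ref{ss:dim1}. Since $R_{p/q}\exp(c\xi_q+\delta)\to R_{p/q}\exp(c\xi_q)$ in $C^\infty$, \eqref{eq:fplus} and (H3) with $r=1$ give $f_+\to f$ in $C^{1+\gamma}$.

\subsection{The first factor of $G_+$}

The map $h$ commutes with $T_0$ but not with $T_\delta$, and its derivatives grow with $N$. The defect is small because $Q$ is a higher power of $N$.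

\begin{lemma}\label{lem:first}
$hT_\delta h^{-1}\to T_0$ in $C^3$.
\end{lemma}

\begin{proof}
Let $\Gamma_0\subset\Gamma$ be the compact set given by $|s|,|s'|\le0.22$ in each component. It contains all box copies, which lie in $|s|,|s'|<0.21$, so the complement of $\Gamma_0$ is at a positive distance, independent of $N$, from them. As $T_0=R^0:=R_{p/q}\times R_{p'/q'}$ on $\Gamma$, the bijection $T_0$ preserves $\Gamma_0$ and its complement. If $\zeta\notin\Gamma_0$, then $u(\zeta)=\zeta$, and $T_\delta\zeta$ is close to $T_0\zeta\notin\Gamma_0$, hence outside the box copies. So $hT_\delta h^{-1}=T_\delta$ off $\Gamma_0$.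

A trajectory of $c\xi_q+\delta$ that starts at $|s|\le0.22$ moves with speed $\delta$ and stays in the gate up to time one; the same holds in $y$. So $T_\delta=R^0\circ(\mathrm{id}+\mathbf d)$ on $\Gamma_0$, where $\mathbf d=(\delta,\delta')$ and $|\mathbf d|\le C/Q$. Since $u(\Gamma_0)=\Gamma_0$ and $h$ commutes with $R^0$, on $\Gamma_0$
\[
hT_\delta h^{-1}-T_0=h(u+\mathbf d)-h(u)=F\circ u,\qquad F=\int_0^1Dh(\,\cdot+t\mathbf d)\,\mathbf d\,dt .
\]
By (h3), $\|F\|_{C^3}\le C\Lambda/Q$, and by the chain rule $\|F\circ u\|_{C^3}\le C\Lambda^4/Q\le C/N$. The interior of $\Gamma_0$ and its complement have dense union, so $\|hT_\delta h^{-1}-T_0\|_{C^3}\le\|T_\delta-T_0\|_{C^3}+C/N\to0$.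
\end{proof}

\subsection{The perturbation before conjugation by $h$}

Let $\Delta=(\Delta^1,\Delta^2)=\hat E-\mathrm{id}$, and let $\Omega^X=\{\Delta^1\ne0\}$, $\Omega^Y=\{\Delta^2\ne0\}$.

\begin{lemma}\label{lem:Delta}
The set $\Omega^X$ lies in the cores of the $X$-box copies, and on $\Omega^X$
\[
|\Delta^1_{xx}|\le C\Bigl(\cos^2NX+\frac NQ\Bigr),\qquad|\Delta^1_{xy}|+|\Delta^1_{yy}|\le\frac{CN}Q .
\]
The set $\Omega^Y$ lies in the cores of the $Y$-box copies, and there $\Delta^2$ satisfies the same bounds with $x,y$ and $X,Y$ exchanged. Moreover $\|\Delta\|_{C^1}\le C/Q$, $\|\Delta\|_{C^2}\le C$ and $\|\Delta\|_{C^3}\le CQ$.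
\end{lemma}

\begin{proof}
By (c1), on $Z_i\times\mathbb T$ the first component of $E$ is $\varphi_Q^{\tau_i(z')}z$, where $\tau_i(z')=\omega^X(\sigma_i,\sigma'(z'))$: the time depends on $z'$ only.

\emph{Location.} Let $(x,y)\in\Omega^X$ and $z\in Z_i$. Then $z$ is moved, so $\sigma(z)=\sigma_i$, $z$ is interior to $Z_i$, and $\tau_i(z')>0$. By the definition of $\widetilde W^X$ there is $(s^*,s'^*)$ with
\[
\sigma(z)\equiv bs^*+\sigma_0,\qquad\sigma'(z')\equiv b's'^*+\sigma'_0\pmod1,\qquad \widetilde W^X(\sigma(z),\sigma'(z'))=W^X(s^*,s'^*)>0 .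
\]
The point $(s^*,s'^*)$ lies in an $X$-box, with coordinates $|X^*|,|Y^*|\le\frac89$, and $|s^*|,|s'^*|\le0.2$. By \eqref{eq:phase}, $qz\equiv bs+\sigma_0$ for some $s$ with $|s-s^*|\le q/(bQ)$; then $|s|<\frac14$, and \eqref{eq:gate} gives $x=(i_1+s)/q$ for an integer $i_1$. In the same way $y=(i_2+s')/q'$ with $|s'-s'^*|\le q'/(b'Q')$. So $(x,y)$ lies in a copy of that box, with $|X-X^*|+|Y-Y^*|\le C/Q$, and $\frac89+C/Q\le\frac{14}{15}$ puts it in the core.

\emph{Formula.} By (c2), $\kappa_x$ is affine of slope $1/b$ on $Z_i$, and $\kappa_y^{-1}$ is affine of slope $b'$ near $y$. Hence near $(x,y)$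
\[
\Delta^1=b^{-1}Q^{-1}\Phi\bigl(\tau_i(z'),Qz\bigr),\qquad\partial_x=b\,\partial_z,\qquad\partial_y=b'\partial_{z'} .
\]

\emph{The time.} Dots denote derivatives in $z'$. The derivatives of $\sigma'$ of orders $1,2,3$ are $q'P'$, $q'Q'P''$, $q'Q'^2P'''$, evaluated at $Q'z'$, hence bounded by $C$, $CQ$, $CQ^2$. By \eqref{eq:omega}, the chain rule and $Q\ge N^2$,
\begin{gather*}
0\le\tau_i\le\frac CQ,\qquad|\dot\tau_i|\le\frac{CN}Q,\qquad|\ddot\tau_i|\le C\Bigl(\frac{N^2}Q+N\Bigr)\le CN,\\
|\dddot\tau_i|\le C\Bigl(\frac{N^3}Q+N^2+NQ\Bigr)\le CNQ .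
\end{gather*}
At our point, \eqref{eq:omega} also gives $Q\tau_i\le\nu^{-1}W^X(s^*,s'^*)\le\nu^{-1}\cos^2NX^*\le C(\cos^2NX+N/Q)$, since $\cos^2$ is $1$-Lipschitz.

\emph{Derivatives.} We use \eqref{eq:Phi} for the pure $t$-derivatives of $\Phi$ and boundedness for the others; $b,b'\in[1,2]$. To first order,
\[
|\Delta^1|\le CQ^{-2},\qquad\Delta^1_x=\Phi_t=O(Q^{-1}),\qquad\Delta^1_y=\tfrac{b'}{b}Q^{-1}\Phi_\tau\dot\tau_i=O(NQ^{-2}).
\]
To second order,
\begin{gather*}
\Delta^1_{xx}=bQ\,\Phi_{tt}=O(Q\tau_i),\qquad\Delta^1_{xy}=b'\Phi_{t\tau}\dot\tau_i=O(N/Q),\\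
\Delta^1_{yy}=\tfrac{b'^2}bQ^{-1}\bigl(\Phi_{\tau\tau}\dot\tau_i^2+\Phi_\tau\ddot\tau_i\bigr)=O(N/Q).
\end{gather*}
To third order,
\begin{gather*}
\Delta^1_{xxx}=O(Q^2\tau_i)=O(Q),\qquad\Delta^1_{xxy}=O(Q|\dot\tau_i|)=O(N),\qquad\Delta^1_{xyy}=O(\dot\tau_i^2+|\ddot\tau_i|)=O(N),\\
\Delta^1_{yyy}=O\bigl(Q^{-1}(|\dot\tau_i|^3+|\dot\tau_i\ddot\tau_i|+|\dddot\tau_i|)\bigr)=O(N).
\end{gather*}
These bounds hold on the open set $\Omega^X$, all derivatives vanish on the interior of its complement, and the union of these two sets is dense; so the norm bounds hold for $\Delta^1$ on $\mathbb T^2$. For $\Delta^2$ exchange the two coordinates and use $Q'\le Q\le2Q'$.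
\end{proof}

The steep function $\sigma'$, whose second derivative is of order $Q$, does no harm: in $\Delta^1_{yy}$ it meets the factor $Q^{-1}$ of the cell size and the factor $N/Q$ from \eqref{eq:omega}. Only $\Delta^1_{xx}$ and $\Delta^2_{yy}$ fail to be small, and these are the terms for which the tubes were built.

\subsection{The second factor of $G_+$ and (P3)}

\begin{lemma}\label{lem:Theta}
$\Theta=h\hat Eh^{-1}-\mathrm{id}$ satisfies $\|\Theta\|_{C^2}\le C/N$ and $\|\Theta\|_{C^3}\le CN^{8A+1}$.
\end{lemma}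

\begin{proof}
Apply Lemma~\ref{lem:conj} with $C\Lambda$ in place of $\Lambda$, by (h3), and with $\eta=C/Q$, $M_2\le C$, $M_3\le CQ$, by Lemma~\ref{lem:Delta}. With \eqref{eq:Q} we get $\|\Theta\|_{C^1}\le C\Lambda^2/Q\le C/N$ and $|D^3\Theta|\le C\Lambda^4Q\le CN\Lambda^8=CN^{8A+1}$, and for unit vectors $\mathbf a,\mathbf b$
\[
D^2\Theta[\mathbf a,\mathbf b]=Dh(u)\,D^2\Delta(u)[Du\,\mathbf a,Du\,\mathbf b]+O(\Lambda^3/Q).
\]
The set $\Omega^X\cup\Omega^Y$ is open, so its union with the interior of $\{\Delta=0\}$ is dense, and it suffices to bound $D^2\Theta(\zeta)$ when $u(\zeta)$ is in this union. If $u(\zeta)$ is interior to $\{\Delta=0\}$, then $\Theta=0$ near $\zeta$.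

Let $u(\zeta)\in\Omega^X$, with box coordinates $(X,Y)$ in the core of an $X$-box copy. This open box copy is disjoint from $\Omega^Y$, so $\Delta^2=0$ near $u(\zeta)$. By Lemma~\ref{lem:Delta}, $D^2\Delta(u)[\mathbf a',\mathbf b']$ equals $\Delta^1_{xx}(u)\,\mathbf a'_1\mathbf b'_1\,(1,0)$ up to $O(N/Q)|\mathbf a'||\mathbf b'|$. Take $\mathbf a'=Du\,\mathbf a$ and $\mathbf b'=Du\,\mathbf b$, whose first components are $du_1(\mathbf a)$ and $du_1(\mathbf b)$, and apply $Dh(u)$:
\[
D^2\Theta[\mathbf a,\mathbf b]=\partial_xh(u)\,\Delta^1_{xx}(u)\,du_1(\mathbf a)\,du_1(\mathbf b)+O(\Lambda^3N/Q).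
\]
The error is $O(\Lambda^4/Q)=O(1/N)$. By (h3) at the point $u(\zeta)$ and Lemma~\ref{lem:Delta}, the main term has norm at most
\[
\frac{C\,(\cos^2NX+N/Q)}{\sqrt{1+c_\chi^2N^2\cos^2NX}}\le\frac{C|\cos NX|}{c_\chi N}+\frac{CN}Q\le\frac CN .
\]
If $u(\zeta)\in\Omega^Y$, the main term is $\partial_yh(u)\,\Delta^2_{yy}(u)\,du_2(\mathbf a)\,du_2(\mathbf b)$, and the second inequality of (h3) gives the same bound.
\end{proof}

Let $\gamma_0=1/(16A+4)$, which is universal because $A$ is. By (H4) and Lemma~\ref{lem:Theta},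
\[
\|\Theta\|_{C^{2+\gamma_0}}\le CN^{-1}+CN^{-(1-\gamma_0)+\gamma_0(8A+1)}=CN^{-1}+CN^{-1/2}\longrightarrow0 .
\]
The margin $\gamma_0>0$ is available because every loss in the construction, including the size of $Q$, is bounded by a universal power of $N$. By \eqref{eq:Gplus}, $G_+=H(T_0+\psi_N)(\mathrm{id}+\Theta)H^{-1}$ with $\psi_N=hT_\delta h^{-1}-T_0\to0$ in $C^3$ by Lemma~\ref{lem:first}. The maps $H$ and $T_0$ do not depend on $N$, so (H3) with $r=2$ gives $G_+\to HT_0H^{-1}=G$ in $C^{2+\gamma_0}$. Thus (P3) holds for large $N$, together with (P1), (P2) and (P4)--(P6). This proves Proposition~\ref{prop:step}, and with it Theorem~\ref{thm:main}. \qed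

\begin{thebibliography}{1}

\bibitem{CI}
\emph{Conformal irregularity for Denjoy diffeomorphisms of the 2-torus},
doi:10.1216/rmjm/1181072424,
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=True\allowbreak\&urlId=\allowbreak 10.1216\%2Frmjm\%2F1181072424}.

\end{thebibliography}
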